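# Jumps of TGV-denoised images: why $J_u\subseteq J_f$ in every dimension

## 1. The jump inclusion and the jump inequality

Throughout, $d\ge2$, $\Omega\subset\mathbb R^d$ is bounded and open, $\alpha,\beta>0$, and $f\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$. For $u\in\mathrm{BV}(\Omega)$ put
$$\mathrm{TGV}^2_{\beta,\alpha}(u)=\min_{w\in\mathrm{BD}(\Omega)}\ \alpha|Du-w|(\Omega)+\beta|\mathcal Ew|(\Omega),$$
where $\mathrm{BD}(\Omega)$ is the space of functions of bounded deformation and $\mathcal Ew$ is the symmetrised distributional gradient. The $L^2$–$\mathrm{TGV}^2_{\beta,\alpha}$ denoising problem is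
$$\min_{u\in\mathrm{BV}(\Omega)}\ \frac12\int_\Omega(f-u)^2\,dx+\mathrm{TGV}^2_{\beta,\alpha}(u).\tag{1.1}$$
Write $J_v$ for the jump set of $v\in\mathrm{BV}(\Omega)$, $\nu_v$ for its normal, $v^\pm$ for the one-sided approximate limits on $J_v$, and $[v]=v^+-v^-$, with $[v]=0$ off $J_v$. When two functions are compared at a point, one common orientation $\nu$ is used.

**Theorem 1.** Let $\Omega$ have Lipschitz boundary and let $u$ solve (1.1). Then $\mathcal H^{d-1}(J_u\setminus J_f)=0$, and for $\mathcal H^{d-1}$-a.e. $x\in J_u$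
$$[u]\,([u]-[f])\le0,$$
that is, with $\nu$ oriented so that $[u]>0$: $\ 0<[u]\le[f]$.

In words: think of $f$ as a noisy image and of $u$ as its denoised version. An edge of $u$ is a jump. The theorem says that denoising creates no new edges, that every surviving edge keeps its orientation (the bright side stays bright), and that its height does not increase. "No new edges" is meant up to sets that are negligible for surface measure, as always in $\mathrm{BV}$.

The question whether $J_u\subseteq J_f$ holds for $d\ge2$ is posed in "Novel higher order regularisation methods for image reconstruction". Two neighbouring facts are quoted there as known: the inclusion in dimension one, and the inclusion up to an $\mathcal H^{d-1}$-null set in all dimensions for the $L^2$–$\mathrm{TV}$ problem, in which $\mathrm{TGV}^2$ is replaced by $\alpha|Du|(\Omega)$. We shall use neither.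

The theorem follows from a statement in which the field $w$ is frozen.

**Theorem 2.** Let $\Omega\subset\mathbb R^d$ be bounded and open, $\alpha>0$, $f\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ and $w\in\mathrm{BD}(\Omega)$. Let $u\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ minimise
$$v\mapsto\frac12\int_\Omega(f-v)^2\,dx+\alpha|Dv-w|(\Omega)$$
over $\mathrm{BV}(\Omega)\cap L^2(\Omega)$. Then the conclusions of Theorem 1 hold.

**Proof that Theorem 2 implies Theorem 1.** Let $u$ solve (1.1). The objective is finite at $v=f$ (take $w=0$ in the definition of $\mathrm{TGV}^2$), so it is finite at $u$; thus $u-f\in L^2$ and $u\in L^2$. Let $w\in\mathrm{BD}(\Omega)$ attain the minimum that defines $\mathrm{TGV}^2_{\beta,\alpha}(u)$. For every $v\in\mathrm{BV}\cap L^2$,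
$$\tfrac12\|f-v\|^2+\alpha|Dv-w|(\Omega)+\beta|\mathcal Ew|(\Omega)\ \ge\ \tfrac12\|f-v\|^2+\mathrm{TGV}^2_{\beta,\alpha}(v)\ \ge\ \tfrac12\|f-u\|^2+\alpha|Du-w|(\Omega)+\beta|\mathcal Ew|(\Omega).$$
The first inequality holds because this $w$ is admissible for $v$, the second because $u$ is a minimiser of (1.1). Cancel $\beta|\mathcal Ew|(\Omega)$: $u$ satisfies the hypothesis of Theorem 2. $\square$

In Theorem 2 neither $\beta$, nor the boundary of $\Omega$, nor any optimality of $w$ appears. What remains of the second-order model is just the regularity $w\in\mathrm{BD}(\Omega)$, and that is what the proof has to exploit.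

## 2. Jump points, bounded deformation, and four textbook facts

A function $v\in L^1(\Omega)$ is in $\mathrm{BV}(\Omega)$ if its distributional gradient $Dv$ is a finite $\mathbb R^d$-valued Radon measure; $|\mu|$ denotes the total variation measure of $\mu$.

**Definition (approximate continuity, jump points).** A point $x$ is a point of approximate continuity of $v$, with value $\tilde v(x)$, if $r^{-d}\int_{B_r(x)}|v-\tilde v(x)|\,dy\to0$ as $r\downarrow0$. It is a jump point, $x\in J_v$, if there are a unit vector $\nu$ and numbers $v^+\ne v^-$ such that $r^{-d}\int_{B_r^\pm(x)}|v-v^\pm|\,dy\to0$, where $B_r^\pm(x)=\{y\in B_r(x):\pm(y-x)\cdot\nu>0\}$.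

The triple $(v^+,v^-,\nu)$ is unique up to exchange to $(v^-,v^+,-\nu)$. So $[v]$ changes sign with the orientation, but a product $[u][f]$ with a common orientation does not. Example: for $d=2$ and $v=1_{\{x_1>0,\,x_2>0\}}$, the open half-axes $\{x_1=0,x_2>0\}$ and $\{x_2=0,x_1>0\}$ are the jump set, and all other points except the origin are points of approximate continuity. The origin is neither: $v$ equals its own blow-up there, which is neither constant nor two-valued across a line. Such exceptional points are $\mathcal H^{d-1}$-negligible in general: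

**Fact A (Federer–Vol'pert).** For $v\in\mathrm{BV}(\Omega)$, $J_v$ is countably $\mathcal H^{d-1}$-rectifiable and $\mathcal H^{d-1}$-a.e. $x\in\Omega\setminus J_v$ is a point of approximate continuity. The measure $Dv$ vanishes on $\mathcal H^{d-1}$-null sets, and $Dv\llcorner J_v=[v]\,\nu_v\,\mathcal H^{d-1}\llcorner J_v$; in particular $\int_{J_v}|[v]|\,d\mathcal H^{d-1}\le|Dv|(\Omega)$. For two functions, $\nu_v=\pm\nu_{v'}$ $\mathcal H^{d-1}$-a.e. on $J_v\cap J_{v'}$.

**Fact B (chain rule; Theorem 3.96 of the book of Ambrosio, Fusco and Pallara).** Let $S\in C^1(\mathbb R)$ be Lipschitz and $v\in\mathrm{BV}$ on a bounded open set. Then $S(v)\in\mathrm{BV}$ and $DS(v)=b\,Dv$, where $b=S'(\tilde v)$ at points of approximate continuity, $b=\frac{S(v^+)-S(v^-)}{v^+-v^-}$ on $J_v$, and $b=0$ on the remaining $|Dv|$-null set.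

**Fact C (slicing; Theorems 3.107–3.108 of the same book).** Fix a unit vector $e$. For $y\in e^\perp$ let $\Omega_y=\{t:y+te\in\Omega\}$ and $v_y(t)=v(y+te)$. For $v\in\mathrm{BV}(\Omega)$ and a.e. $y\in e^\perp$: $v_y\in\mathrm{BV}(\Omega_y)$, the jump set of $v_y$ is $(J_v)_y=\{t:y+te\in J_v\}$, at these points $\nu_v\cdot e\ne0$, and the right and left limits of $v_y$ are $v^+,v^-$ if $\nu_v\cdot e>0$ and $v^-,v^+$ if $\nu_v\cdot e<0$. Moreover $\int_{e^\perp}|Dv_y|(\Omega_y)\,dy=|e\cdot Dv|(\Omega)$.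

**Fact D (area formula).** For a countably $\mathcal H^{d-1}$-rectifiable Borel set $K$ with normal $\nu$ and Borel $F$, nonnegative or with $F|\nu\cdot e|$ integrable on $K$, $\int_{e^\perp}\sum_{t\in K_y}F(y+te)\,dy=\int_KF\,|\nu\cdot e|\,d\mathcal H^{d-1}$.

**Definition (bounded deformation).** $w\in\mathrm{BD}(\Omega)$ if $w\in L^1(\Omega;\mathbb R^d)$ and $\mathcal Ew=\frac12(Dw+Dw^{T})$ is a finite measure with values in the symmetric matrices.

Example: let $w(x)=Ax$ with $A$ antisymmetric. Then $\mathcal Ew=0$ but $Dw=A\,dx$. So $\mathcal Ew$ does not see infinitesimal rotations, and no inequality $|Dw|(\Omega)\le C|\mathcal Ew|(\Omega)$ is possible. By Ornstein's theorem, $\mathrm{BD}(\Omega)$ is even strictly larger than $\mathrm{BV}(\Omega;\mathbb R^d)$: some of the derivatives $\partial_iw_j$ need not be measures at all.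

Examples for $\mathrm{TGV}^2$: if $u(x)=a\cdot x$, then $w=a$ gives $\mathrm{TGV}^2_{\beta,\alpha}(u)=0$; affine ramps cost nothing. Taking $w=0$ always gives $\mathrm{TGV}^2_{\beta,\alpha}(u)\le\alpha|Du|(\Omega)$.

## 3. A slab where the solution is explicit

Before the general theory, one family in which everything can be computed. It also shows that the bound $[u]\le[f]$ cannot be improved by a factor.

**Proposition 3.** Let $0<\ell\le2\beta/\alpha$, $\Omega=(-\ell,\ell)\times(-1,1)^{d-1}$ and $f=c\,1_{\{|x_1|<\ell/2\}}$ with $c>4\alpha/\ell$. The solution of (1.1) is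
$$u=\Big(c-\frac{2\alpha}\ell\Big)1_{\{|x_1|<\ell/2\}}+\frac{2\alpha}\ell\,1_{\{|x_1|>\ell/2\}},\qquad\text{so}\quad\frac{|[u]|}{|[f]|}=1-\frac{4\alpha}{\ell c}\ \to\ 1\quad(c\to\infty).$$

**Proof.** Let $\zeta$ be continuous and piecewise affine on $[-\ell,\ell]$ with nodes $\zeta(\pm\ell)=\zeta(0)=0$, $\zeta(-\ell/2)=\alpha$, $\zeta(\ell/2)=-\alpha$. Put $\vartheta(t)=-\int_{-\ell}^t\zeta$, $z=\zeta(x_1)e_1$, $V=\vartheta(x_1)\,e_1\otimes e_1$. Then $|z|\le\alpha$. Since $\zeta$ is odd, $\vartheta(\pm\ell)=0$; the extreme value of $\vartheta$ is at $0$, minus the area of a triangle of base $\ell$ and height $\alpha$, so $|V|\le\alpha\ell/2\le\beta$. Further $\operatorname{div}V=-z$. The slopes of $\zeta$ are $2\alpha/\ell$ for $|x_1|>\ell/2$ and $-2\alpha/\ell$ for $|x_1|<\ell/2$, so $\operatorname{div}z=u-f$. On $\partial\Omega$ either $n_1=0$ or $\zeta=\vartheta=0$, hence $z\cdot n=0$ and $Vn=0$.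

For $v\in\mathrm{BV}(\Omega)$ and $w\in\mathrm{BD}(\Omega)$, integrate by parts against the Lipschitz fields $z,V$; there are no boundary terms:
$$\alpha|Dv-w|(\Omega)+\beta|\mathcal Ew|(\Omega)\ge\int z\cdot dDv-\int z\cdot w\,dx+\int V:d\mathcal Ew=\int z\cdot dDv=-\int(u-f)v\,dx,$$
because $\int V:d\mathcal Ew=-\int\operatorname{div}V\cdot w=\int z\cdot w$. Hence $\mathrm{TGV}^2_{\beta,\alpha}(v)\ge-\int(u-f)v$ for all $v$. For $v=u$, take $w=0$: $u$ jumps up at $x_1=-\ell/2$ (by $c-4\alpha/\ell>0$), where $z=\alpha e_1$, and down at $x_1=\ell/2$, where $z=-\alpha e_1$. So $\mathrm{TGV}^2_{\beta,\alpha}(u)\le\alpha|Du|(\Omega)=\int z\cdot dDu=-\int(u-f)u$. Therefore, for $v\in\mathrm{BV}\cap L^2$ (for other $v$ the objective is $+\infty$),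
$$\tfrac12\|f-v\|^2-\tfrac12\|f-u\|^2\ge\int(u-f)(v-u)\,dx\ge\mathrm{TGV}^2_{\beta,\alpha}(u)-\mathrm{TGV}^2_{\beta,\alpha}(v).$$
So $u$ is a minimiser, and it is the only one by strict convexity. $\square$

Note the mechanism: a dual field $z$ with $|z|\le\alpha$ and $\operatorname{div}z=u-f$ equals $\alpha$ times the direction of the jump exactly at the jump, and is smaller elsewhere.

## 4. The first-order inequality, and dimension one

From now on $u,w,f$ are as in Theorem 2 (in this section $d=1$ is also allowed). Put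
$$g:=u-f\in\mathrm{BV}\cap L^2,\qquad\sigma:=Du-w\,dx,\qquad N(\mu):=\alpha|\sigma+\mu|(\Omega)-\alpha|\sigma|(\Omega)$$
for $\mu$ in the space $\mathcal M$ of finite $\mathbb R^d$-valued Radon measures on $\Omega$. The function $N$ is convex and finite, $N(0)=0$, and $|N(\mu)|\le\alpha|\mu|(\Omega)$. For $\psi\in\mathrm{BV}\cap L^2$ and $t\in(0,1]$, compare $u$ with $u+t\psi$. Minimality and convexity give
$$0\le t\int g\psi+\frac{t^2}2\int\psi^2+N(tD\psi)\le t\int g\psi+\frac{t^2}2\int\psi^2+t\,N(D\psi).$$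
Divide by $t$ and let $t\to0$:
$$-\int_\Omega g\psi\,dx\le N(D\psi)\qquad\text{for all }\psi\in\mathrm{BV}(\Omega)\cap L^2(\Omega).\tag{4.1}$$

**Proposition 4 (dimension one).** If $\Omega=(a,b)$ and $w\in L^1(a,b)$, then $[u]([u]-[f])\le0$ at every jump point of $u$.

**Proof.** Constants $\pm1$ in (4.1) give $\int_a^bg=0$. So $z(x)=\int_a^xg$ is absolutely continuous with $z(a)=z(b)=0$, and $-\int g\psi=\int z\,dD\psi$. In one dimension every finite measure $\mu$ is of the form $D\psi$, hence
$$\int z\,d\mu\le N(\mu)\le\alpha|\mu|(\Omega)\qquad\text{for all }\mu .$$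
With $\mu=\pm\delta_x$ this gives $|z|\le\alpha$. With $\mu=-\sigma$ it gives $\int z\,d\sigma\ge\alpha|\sigma|(\Omega)$, so $z=\alpha\frac{d\sigma}{d|\sigma|}$ $|\sigma|$-a.e. Let $x_0$ be a jump point of $u$, say with $[u](x_0)>0$. Since $w\,dx$ has no atoms, $\sigma(\{x_0\})=[u](x_0)>0$ and $z(x_0)=\alpha$. So $z$ has a maximum at $x_0$. As $z'=g$ and $g$ has one-sided limits, $g(x_0-)\ge0\ge g(x_0+)$. Thus $[u]-[f]=[g]\le0$ at $x_0$. The case $[u](x_0)<0$ is the same with signs reversed. $\square$

There is another way to see dimension one: if $W'=w$, then $W$ is continuous and $u-W$ solves the TV problem with data $f-W$, which has the same jumps as $f$. For $d\ge2$ this is not available, since $w$ need not be a gradient; $w(x)=Ax$ with $A\ne0$ antisymmetric is not.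

## 5. Difference quotients, and where they meet $\mathrm{BD}$

For $d\ge2$, the argument of Proposition 4 loses its meaning: a dual field $z\in L^\infty$ with $|z|\le\alpha$ and $\operatorname{div}z=g$ is defined only almost everywhere, while $J_u$ is Lebesgue-null. A sensible replacement for "$z$ has a maximum where $u$ jumps" is monotonicity under translation. Let us calculate formally, first for $w=0$. Write $a_h(x)=a(x+he)$ for a unit vector $e$. Subtract $\operatorname{div}z=g$ from its translate and test with $\varphi\,S(u_h-u)$, where $\varphi\ge0$ is a cut-off and $S=\tanh$: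
$$-\int(g_h-g)\,\varphi\,S(u_h-u)=\int(z_h-z)\cdot\nabla\varphi\,S(u_h-u)+\int\varphi\,b\,(z_h-z)\cdot d(Du_h-Du),\tag{5.1}$$
with $b\ge0$ from the chain rule. Because $z$ is $\alpha$ times the direction of $Du$, the last integrand is nonnegative. After division by $h$, the left side sees only jumps. For instance, if near a hyperplane $u=1_{\{x\cdot e>0\}}$ and $g=\gamma1_{\{x\cdot e>0\}}$, the integrand $\frac1h(g_h-g)S(u_h-u)$ is $\frac1h\gamma S(1)$ on a layer of width $h$. So in the limit one expects $\int_{J_u\cap J_g}\varphi\,S([u])[g]\,|\nu\cdot e|\,d\mathcal H^{d-1}\le0$, which is exactly the sign wanted. The bounded function $S$ keeps the test function in $L^2$ and the limit under control.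

Two points need care, and the second is where the plan stops.

The first is the cut-off term in (5.1). Divided by $h$, it pairs $z_h-z$ with $h^{-1}S(u_h-u)$, whose size may be $1/h$ on a layer of width $h$ along $J_u$. That $z_h-z\to0$ in measure says nothing on such a layer. The remedy is that the layer is where $\sigma$ lives, and there both $z$ and $z_h$ are forced to be close to $\alpha$ times the same direction. This is Lemma 7.

The second appears as soon as $w\ne0$. Then $D(u_h-u)=\sigma_h-\sigma+(w_h-w)\,dx$. Monotonicity holds for $\sigma_h-\sigma$, and it leaves the error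
$$\int\varphi\,b\,(z_h-z)\cdot\frac{w_h-w}h\,dx .$$
If $w$ were in $\mathrm{BV}$, $\frac1h(w_h-w)$ would be bounded in $L^1$. For $w\in\mathrm{BD}$ only the component along $e$ is so controlled, through $\partial_ew_e=(\mathcal Ew\,e)\cdot e$, where $w_e=w\cdot e$; nothing bounds the other $d-1$ components.

The way past it is one line. Put $\lambda=(\mathcal Ew)e$, a finite measure. Then $2\lambda_i=\partial_iw_e+\partial_ew_i$, i.e.
$$\partial_ew=2\lambda-\nabla w_e\quad\text{as distributions.}\tag{5.2}$$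
The uncontrolled part of $\partial_ew$ is the gradient of a scalar function. It can therefore be absorbed into the scalar test function: use $S(v_h)$ with $v_h=u_h-u+h\,w_e$ (suitably averaged) instead of $S(u_h-u)$. Check on $w(x)=Ax$, $A$ antisymmetric: $w_h-w=hAe$, and $w_e=e\cdot Ax$ has gradient $A^Te=-Ae$, so $h\nabla w_e$ cancels $w_h-w$ exactly. In general the error becomes $2h\lambda$ (averaged), and $\lambda$ is a finite measure. Its possible singularity will be harmless, because $|\sigma|$ already charges all of $J_u$.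

## 6. A dual functional on measures

**Step 1. Give $z$ a meaning against every measure.** We shall pair the dual variable with singular measures such as $b\,\lambda$, which an $L^\infty$ field cannot do. So we take a linear functional on all of $\mathcal M$.

**Lemma 5.** There is a linear $L:\mathcal M\to\mathbb R$ such that

1. $|L(\mu)|\le\alpha|\mu|(\Omega)$ for all $\mu\in\mathcal M$;
2. $L(D\psi)=-\int_\Omega g\psi\,dx$ for all $\psi\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$;
3. $L(b\sigma)=\alpha\int b\,d|\sigma|$ for every bounded Borel $b\ge0$;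
4. there is $z\in L^\infty(\Omega;\mathbb R^d)$, $|z|\le\alpha$, with $L(p\,dx)=\int z\cdot p\,dx$ for all $p\in L^1(\Omega;\mathbb R^d)$.

**Proof.** If $D\psi=0$, (4.1) for $\pm\psi$ gives $\int g\psi=0$. So $\ell(D\psi):=-\int g\psi$ is a well-defined linear functional on the subspace $\{D\psi:\psi\in\mathrm{BV}\cap L^2\}$ of $\mathcal M$, and $\ell\le N$ there. The function $N$ is convex but not positively homogeneous, so pass to its directional derivative at $0$:
$$p(\mu)=\inf_{t>0}\frac{N(t\mu)}t=\lim_{t\downarrow0}\frac{N(t\mu)}t .$$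
It is finite since $N(t\mu)\ge-\alpha t|\mu|(\Omega)$; it is sublinear, and $p\le N$. Applying $\ell\le N$ to $tD\psi$ and dividing by $t$ gives $\ell\le p$ on the subspace. By Hahn–Banach there is a linear $L\le p\le N$ on $\mathcal M$ extending $\ell$. This gives 2. From $L(\pm\mu)\le N(\pm\mu)\le\alpha|\mu|(\Omega)$ we get 1.

For 3: $L(-\sigma)\le N(-\sigma)=-\alpha|\sigma|(\Omega)$, so with 1, $L(\sigma)=\alpha|\sigma|(\Omega)$. If $0\le b\le1$ is Borel, then $L(b\sigma)\le\alpha\int b\,d|\sigma|$ and $L((1-b)\sigma)\le\alpha\int(1-b)\,d|\sigma|$. The sum of these two inequalities is an equality, so both are equalities. Scaling gives 3. Finally, by 1, $p\mapsto L(p\,dx)$ is a functional on $L^1(\Omega;\mathbb R^d)$ of norm at most $\alpha$, and 4 is the duality $L^1(\Omega;\mathbb R^d)^*=L^\infty(\Omega;\mathbb R^d)$. $\square$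

In the setting of Proposition 4, $L(\mu)=\int z\,d\mu$ with the continuous $z$ found there.

## 7. Translates, averages along a segment, and monotonicity

**Step 2. Fix the calculus of translations.** Fix a unit vector $e$, a number $h_0>0$ and
$$\Omega'=\{x\in\Omega:\operatorname{dist}(x,\mathbb R^d\setminus\Omega)>h_0\};\qquad\text{always }0<h<h_0 .$$
All cut-offs below vanish outside a compact subset of $\Omega'$ and are extended by $0$. For a finite measure $\mu$ on $\Omega$ and Borel $B\subset\Omega'$ put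
$$\mu_t(B)=\mu(B+te),\qquad\mu^{(h)}(B)=\frac1h\int_0^h\mu_t(B)\,dt,$$
and for functions $a_h(x)=a(x+he)$ and $p^{(h)}(x)=\frac1h\int_0^hp(x+te)\,dt$. Example: if $\mu$ is $\mathcal H^{d-1}$ on the hyperplane $\{x\cdot e=0\}$, then $\mu^{(h)}$ is $\frac1h\mathcal L^d$ on the layer $\{-h<x\cdot e<0\}$; averaging smears the measure backwards along $e$.

The following hold.

1. $\int\psi\,d\mu^{(h)}=\frac1h\int_0^h\int\psi(x-te)\,d\mu(x)\,dt$ for bounded Borel $\psi$ supported in $\Omega'$, by the definition of $\mu_t$.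
2. $|\mu^{(h)}|\le|\mu|^{(h)}$, since $|\mu_t|=|\mu|_t$.
3. $\int\psi\,d\mu^{(h)}\to\int\psi\,d\mu$ as $h\to0$ for $\psi\in C_c(\Omega')$, by item 1 and uniform continuity of $\psi$.
4. If $\mu=p\,dx$, then $\mu^{(h)}=p^{(h)}dx$. If $p\in L^q(\Omega)$, $1\le q<\infty$, then $p_h\to p$ and $p^{(h)}\to p$ in $L^q(\Omega')$, by continuity of translations in $L^q$.
5. $D(a^{(h)})=(Da)^{(h)}$ on $\Omega'$ for $a\in\mathrm{BV}(\Omega)$: move the average onto the test function by item 1.
6. For $a\in\mathrm{BV}(\Omega)$ and $D_ea=e\cdot Da$, $\ (a_h-a)\,dx=h\,(D_ea)^{(h)}$ on $\Omega'$. Indeed, for $\psi\in C_c^1(\Omega')$,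
$$\int\psi(a_h-a)\,dx=\int a(x)\big(\psi(x-he)-\psi(x)\big)dx=-\int_0^h\!\int a\,\partial_e\psi(x-te)\,dx\,dt=\int_0^h\!\int\psi(x-te)\,dD_ea\,dt .$$
For $a\in L^1(\Omega)$ the first two equalities still hold, and say that $\partial_e(a^{(h)})=\frac1h(a_h-a)$ as distributions on $\Omega'$.
7. If $|k_h|\le K$, $k_h\to0$ in measure on $\Omega'$ and $p_h'\to p$ in $L^1(\Omega')$, then $\int_{\Omega'}|k_h||p_h'|\,dx\to0$. Indeed the integral is at most $K\|p_h'-p\|_{L^1}+\int|k_h||p|$, and the last integral tends to $0$ by dominated convergence along a.e. convergent subsequences.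

For $\rho\in\mathcal M$ with compact support in $\Omega'$ let $(T_h\rho)(B)=\rho(B-he)$ and
$$L^h(\rho):=L(T_h\rho).$$
From Lemma 5 we read off four properties. First, $|L^h(\rho)|\le\alpha|\rho|(\Omega)$. Second, $L^h(p\,dx)=\int z\cdot p(\cdot-he)\,dx=\int z_h\cdot p\,dx$. Third, since $T_hD\psi=D(\psi(\cdot-he))$,
$$L^h(D\psi)=-\int g_h\psi\,dx\quad\text{for }\psi\in\mathrm{BV}\cap L^2\text{ with compact support in }\Omega'.\tag{7.1}$$
Fourth, since $T_h(b\sigma_h)=b(\cdot-he)\,\sigma$,
$$L^h(b\sigma_h)=\alpha\int b\,d|\sigma_h|\quad\text{for bounded Borel }b\ge0\text{ with compact support in }\Omega'.\tag{7.2}$$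

**Step 3. Monotonicity.** This replaces the formal inequality $(z_h-z)\cdot(\sigma_h-\sigma)\ge0$.

**Lemma 6.** For bounded Borel $b\ge0$ with compact support in $\Omega'$, $\ (L^h-L)\big(b(\sigma_h-\sigma)\big)\ge0$.

**Proof.** Expand into four terms and use (7.2) and Lemma 5.3 for $L^h(b\sigma_h)$ and $L(b\sigma)$. The left side equals
$$\Big[\alpha\int b\,d|\sigma_h|-L(b\sigma_h)\Big]+\Big[\alpha\int b\,d|\sigma|-L^h(b\sigma)\Big].$$
Both brackets are nonnegative because $|L|,|L^h|\le\alpha|\cdot|(\Omega)$. $\square$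

## 8. $L^h-L$ is negligible on smeared measures controlled by $|\sigma|+\mathcal L^d$

**Step 4. Control all error terms at once.** Both errors, the one from the cut-off and the one from $\lambda$, are measures dominated by some fixed $\mu$ smeared by $(\cdot)^{(h)}$. The lemma says that only the part of $\mu$ singular to $|\sigma|+\mathcal L^d$ can survive.

**Lemma 7.** Let $\mu\ge0$ be a finite measure on $\Omega$ with Lebesgue decomposition $\mu=q\,(|\sigma|+\mathcal L^d)+\mu_\perp$ with respect to $|\sigma|+\mathcal L^d$. Let $\chi\in C_c^1(\Omega';[0,1])$ and let $\rho_h\in\mathcal M$ satisfy $|\rho_h|\le C\chi\,\mu^{(h)}$. Then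
$$\limsup_{h\to0}\big|(L^h-L)(\rho_h)\big|\le2\alpha C\int\chi\,d\mu_\perp .$$

**Proof.** By Radon–Nikodym, $\rho_h=r_h\chi\mu^{(h)}$ with $r_h$ Borel, $|r_h|\le C$.

**Case (a): $\mu=|\sigma|$.** The purpose is to show that on the smeared $|\sigma|$ the densities of $L$ and $L^h$ are both close to $\alpha$ times the same vector field. Let $m^{(h)}=|\sigma|^{(h)}$. By item 2 of Section 7, $\sigma^{(h)}=\bar\nu_hm^{(h)}$ with $|\bar\nu_h|\le1$. The maps $\xi\mapsto L(\xi\chi m^{(h)})$ and $\xi\mapsto L^h(\xi\chi m^{(h)})$ are linear on $L^1(\chi m^{(h)};\mathbb R^d)$ and bounded by $\alpha\int|\xi|\chi\,dm^{(h)}$. So there are $\zeta_h,\zeta_h'$ with $|\zeta_h|,|\zeta_h'|\le\alpha$ and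
$$L(\xi\chi m^{(h)})=\int\zeta_h\cdot\xi\,\chi\,dm^{(h)},\qquad L^h(\xi\chi m^{(h)})=\int\zeta_h'\cdot\xi\,\chi\,dm^{(h)} .$$

Now compute both on $\chi\sigma^{(h)}$, i.e. for $\xi=\bar\nu_h$. We have $\sigma^{(h)}=Du^{(h)}-w^{(h)}dx$ and $\chi Du^{(h)}=D(\chi u^{(h)})-u^{(h)}\nabla\chi\,dx$, where $\chi u^{(h)}\in\mathrm{BV}\cap L^2$ has compact support in $\Omega'$. By Lemma 5 and (7.1),
$$L(\chi\sigma^{(h)})=-\int g\,\chi u^{(h)}-\int u^{(h)}z\cdot\nabla\chi-\int\chi\,z\cdot w^{(h)},$$
$$L^h(\chi\sigma^{(h)})=-\int g_h\,\chi u^{(h)}-\int u^{(h)}z_h\cdot\nabla\chi-\int\chi\,z_h\cdot w^{(h)} .$$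
Here $u^{(h)}\to u$ and $g_h\to g$ in $L^2(\Omega')$, $w^{(h)}\to w$ in $L^1(\Omega')$, and $z_h\to z$ in $L^1(\Omega')$, hence in measure, with $|z_h|\le\alpha$. Using item 7 for the products with $z_h-z$, both right sides converge to
$$-\int g\chi u-\int u\,z\cdot\nabla\chi-\int\chi\,z\cdot w=L(\chi\sigma)=\alpha\int\chi\,d|\sigma| ,$$
where the first equality is the same calculation without averaging and the second is Lemma 5.3. Also $\int\chi\,dm^{(h)}\to\int\chi\,d|\sigma|$ by item 3. Subtracting,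
$$\int\chi\,(\alpha-\zeta_h\cdot\bar\nu_h)\,dm^{(h)}\to0,\qquad\int\chi\,(\alpha-\zeta_h'\cdot\bar\nu_h)\,dm^{(h)}\to0 .$$
Whenever $|\zeta|\le\alpha$ and $|\bar\nu|\le1$,
$$|\zeta-\alpha\bar\nu|^2=|\zeta|^2-2\alpha\,\zeta\cdot\bar\nu+\alpha^2|\bar\nu|^2\le2\alpha(\alpha-\zeta\cdot\bar\nu).$$
So $\zeta_h-\alpha\bar\nu_h$ and $\zeta_h'-\alpha\bar\nu_h$ tend to $0$ in $L^2(\chi m^{(h)})$, and $\int\chi|\zeta_h-\zeta_h'|^2dm^{(h)}\to0$. By Cauchy–Schwarz, as $\int\chi\,dm^{(h)}$ is bounded,
$$|(L^h-L)(\rho_h)|=\Big|\int(\zeta_h'-\zeta_h)\cdot r_h\,\chi\,dm^{(h)}\Big|\le C\int\chi|\zeta_h-\zeta_h'|\,dm^{(h)}\to0 .$$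

**Case (b): $\mu=p\,dx$ with $0\le p\in L^1(\Omega)$.** Then $|(L^h-L)(\rho_h)|\le C\int\chi\,|z_h-z|\,p^{(h)}dx\to0$ by items 4 and 7.

**Case (c): general $\mu$.** For $k>0$ split
$$\mu=(q\wedge k)|\sigma|+(q-k)^+|\sigma|+q\,dx+\mu_\perp,$$
and split $\rho_h=r_h\chi\mu^{(h)}$ accordingly into four measures. Since $((q\wedge k)|\sigma|)^{(h)}\le k\,|\sigma|^{(h)}$, the first contributes $o(1)$ by case (a), with constant $Ck$. The third contributes $o(1)$ by case (b). As $|L|,|L^h|\le\alpha|\cdot|(\Omega)$, the other two contribute at most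
$$2\alpha C\int\chi\,d\big((q-k)^+|\sigma|+\mu_\perp\big)^{(h)}\ \to\ 2\alpha C\int\chi\,(q-k)^+d|\sigma|+2\alpha C\int\chi\,d\mu_\perp$$
by item 3. Since $q\in L^1(|\sigma|)$, letting $k\to\infty$ finishes the proof. $\square$

## 9. The corrected difference $v_h=u_h-u+hW_h$

**Step 5. Build a test function whose gradient is $\sigma_h-\sigma$ up to $2h\lambda^{(h)}$.** Let $w_e=w\cdot e$, $W_h=(w_e)^{(h)}$ and $\lambda=(\mathcal Ew)e\in\mathcal M$. Average (5.2) in the form $\partial_iw_e=2\lambda_i-\partial_ew_i$. By item 6 of Section 7 the average of $\partial_ew_i$ is $\frac1h((w_i)_h-w_i)$. Hence on $\Omega'$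
$$DW_h=2\lambda^{(h)}-\tfrac1h(w_h-w)\,dx .\tag{9.1}$$
The right side is a finite measure, so $W_h\in\mathrm{BV}(\Omega')$, although $w_e$ itself may fail to be in $\mathrm{BV}$; this is why we average. Define
$$v_h:=u_h-u+hW_h\in\mathrm{BV}(\Omega').$$
Since $Du_h-Du=\sigma_h-\sigma+(w_h-w)\,dx$, (9.1) gives
$$Dv_h=\sigma_h-\sigma+2h\,\lambda^{(h)} .\tag{9.2}$$

**Step 6. Test the translated equation minus the original one.** Let $S=\tanh$: odd, $C^1$, $|S|<1$, $0<S'\le1$, $|S(t)|\le|t|$. By Fact B, $DS(v_h)=b_hDv_h$ with $b_h$ Borel and $0\le b_h\le1$. Let $\varphi\in C_c^1(\Omega')$, $0\le\varphi\le1$. Then $\psi=\varphi S(v_h)$, extended by $0$, is bounded, in $\mathrm{BV}$, compactly supported in $\Omega'$, and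
$$D\psi=S(v_h)\nabla\varphi\,dx+\varphi\,b_h\,Dv_h .$$
By Lemma 5.2 and (7.1), then (9.2), then Lemma 6 with $b=\varphi b_h$,
$$-\int(g_h-g)\varphi S(v_h)\,dx=(L^h-L)(D\psi)\ \ge\ (L^h-L)\big(S(v_h)\nabla\varphi\,dx\big)+2h\,(L^h-L)\big(\varphi b_h\lambda^{(h)}\big).\tag{9.3}$$

**Step 7. Divide by $h$ and let $h\to0$ on the right.** For the first term, $D_eu=e\cdot\sigma+w_e\,dx$ and item 6 give
$$v_h\,dx=h\big[(D_eu)^{(h)}+W_h\,dx\big]=h\big[(e\cdot\sigma)^{(h)}+2W_h\,dx\big].$$
With $|S(t)|\le|t|$ it follows that $|h^{-1}S(v_h)\nabla\varphi\,dx|\le|\nabla\varphi|\,\mu^{(h)}$ for $\mu=|\sigma|+2|w|\,dx$. Take $\chi\in C_c^1(\Omega';[0,1])$ with $\chi=1$ on $\operatorname{supp}\varphi$ and $C=\|\nabla\varphi\|_\infty$. Here $\mu_\perp=0$, so by Lemma 7 this term tends to $0$.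

For the second term, $|\varphi b_h\lambda^{(h)}|\le\varphi|\lambda|^{(h)}$. Lemma 7 with $\chi=\varphi$, $C=1$, $\mu=|\lambda|$ bounds the $\limsup$ of $2|(L^h-L)(\varphi b_h\lambda^{(h)})|$ by $4\alpha\int\varphi\,d|\lambda|_\perp$, where $|\lambda|_\perp$ is the part of $|\lambda|$ singular to $|\sigma|+\mathcal L^d$. Altogether
$$\limsup_{h\to0}\ \frac1h\int\varphi\,S(v_h)\,(g_h-g)\,dx\ \le\ 4\alpha\int\varphi\,d|\lambda|_\perp .\tag{9.4}$$

## 10. Products of differences concentrate on common jumps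

**Step 8. Compute the limit on lines.** The aim is to turn the left side of (9.4) into an integral over $J_u\cap J_g$. First in one dimension.

**Lemma 8.** Let $I$ be a bounded open interval, $a,b\in\mathrm{BV}(I)$, $\varphi\in C_c(I)$. Let $Q:\mathbb R^2\to\mathbb R$ be continuous with $|Q(s,t)|\le C|t|$ and
$$\eta(\varepsilon):=\sup\Big\{\frac{|Q(s,t)|}{|t|}:|(s,t)|\le2\varepsilon,\ t\ne0\Big\}\to0\quad(\varepsilon\to0).$$
Then, with $[a](x)=a(x+)-a(x-)$ and likewise for $b$,
$$\frac1h\int\varphi(x)\,Q\big(a(x+h)-a(x),\,b(x+h)-b(x)\big)\,dx\ \to\ \sum_x\varphi(x)\,Q\big([a](x),[b](x)\big)\qquad(h\downarrow0),$$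
and the left side is bounded in absolute value by $C\|\varphi\|_\infty|Db|(I)$ whenever $h>0$ and $\operatorname{supp}\varphi+[0,h]\subset I$.

**Proof.** The bound holds because $|Q(s,t)|\le C|t|$ and $\int_{\operatorname{supp}\varphi}|b(x+h)-b(x)|\,dx\le h|Db|(I)$.

For the limit, take $c=(a,b)$ right-continuous, a compact interval $I'\subset I$ that is a neighbourhood of $\operatorname{supp}\varphi$, and $\varepsilon>0$. Let $P$ be the finite set of $p\in I'$ with $|[c](p)|>\varepsilon$, and remove these jumps: $\tilde c=c-\sum_{p\in P}[c](p)1_{[p,\infty)}$. All jumps of $\tilde c$ in $I'$ have size at most $\varepsilon$.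

There is $h_1>0$ with $|\tilde c(x)-\tilde c(y)|\le2\varepsilon$ for $x,y\in I'$, $|x-y|\le h_1$. Otherwise there are $x_n,y_n\in I'$, both converging to some $x\in I'$, with $|\tilde c(x_n)-\tilde c(y_n)|>2\varepsilon$. Along a subsequence $\tilde c(x_n)$ and $\tilde c(y_n)$ converge to elements of $\{\tilde c(x-),\tilde c(x+)\}$, which differ by at most $\varepsilon$: a contradiction.

Let $h$ be small. Those $x\in\operatorname{supp}\varphi$ with $(x,x+h]\cap P=\emptyset$ satisfy $c(x+h)-c(x)=\tilde c(x+h)-\tilde c(x)$, which has size at most $2\varepsilon$. They contribute at most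
$$\|\varphi\|_\infty\,\eta(\varepsilon)\,\frac1h\int_{\operatorname{supp}\varphi}|b(x+h)-b(x)|\,dx\le\|\varphi\|_\infty\,\eta(\varepsilon)\,|Db|(I).$$
The remaining $x$ lie in the intervals $[p-h,p)$, $p\in P$, which are disjoint for small $h$. On $[p-h,p)$, uniformly as $h\to0$, $c(x+h)\to c(p+)$ and $c(x)\to c(p-)$; so this interval contributes $\frac1h\int_{p-h}^p\varphi\,Q(\cdot)\,dx\to\varphi(p)\,Q([a](p),[b](p))$. Finally, the jumps in $\operatorname{supp}\varphi\setminus P$ contribute at most $\|\varphi\|_\infty\eta(\varepsilon)|Db|(I)$ to the sum on the right. So the $\limsup$ of the difference of the two sides is at most $2\|\varphi\|_\infty\eta(\varepsilon)|Db|(I)$. Let $\varepsilon\to0$. $\square$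

**Step 9. Integrate over lines.** We use Lemma 8 for two functions: $Q(s,t)=S(s)\,t$, for which $|Q|\le|t|$ and $\eta(\varepsilon)\le2\varepsilon$; and $Q(s,t)=(|t|-M)^+$ with $M>0$, for which $|Q|\le|t|$ and $\eta(\varepsilon)=0$ when $2\varepsilon\le M$. Both are invariant under $(s,t)\mapsto(-s,-t)$.

Let $\varphi\in C_c^1(\Omega')$, $0\le\varphi\le1$. For a.e. $y\in e^\perp$, Fact C applies to $u$ and $g$. The $\mathcal H^{d-1}$-null set of points of $J_u\cap J_g$ where $\nu_u\ne\pm\nu_g$ projects to an $\mathcal H^{d-1}$-null set of $y$, which we discard. The compact set $\operatorname{supp}\varphi_y$ meets only finitely many components of $\Omega_y$. Since $\operatorname{supp}\varphi\subset\Omega'$ and $h<h_0$, $\operatorname{supp}\varphi_y+[0,h]\subset\Omega_y$, so $t$ and $t+h$ lie in the same component for $t\in\operatorname{supp}\varphi_y$. Lemma 8 applies on each of these components with $a=u_y$, $b=g_y$. The line integrals are bounded by $C\|\varphi\|_\infty|Dg_y|(\Omega_y)$, whose integral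 over $y$ is $C\|\varphi\|_\infty|D_eg|(\Omega)<\infty$. By Fubini, dominated convergence and Fact D,
$$\frac1h\int\varphi\,S(u_h-u)(g_h-g)\,dx\ \to\ \int_{J_u\cap J_g}\varphi\,S([u])\,[g]\,|\nu\cdot e|\,d\mathcal H^{d-1},\tag{10.1}$$
$$\frac1h\int\varphi\,(|g_h-g|-M)^+dx\ \to\ \int_{J_g}\varphi\,(|[g]|-M)^+|\nu\cdot e|\,d\mathcal H^{d-1}.\tag{10.2}$$
In (10.1) only common jump points enter because $Q(s,0)=Q(0,t)=0$. The signs of the slice jumps depend on the sign of $\nu\cdot e$, but both change together, so the invariance of $Q$ removes this dependence.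

**Step 10. Replace $u_h-u$ by $v_h$.** The correction $hW_h$ must not influence the limit. As $S$ is $1$-Lipschitz and $|S|<1$, $|S(v_h)-S(u_h-u)|\le\min(2,h|W_h|)$. With $|t|=\min(|t|,M)+(|t|-M)^+$,
$$\Big|\frac1h\int\varphi\big(S(v_h)-S(u_h-u)\big)(g_h-g)\,dx\Big|\le\int\varphi\,|W_h|\min(|g_h-g|,M)\,dx+\frac2h\int\varphi\,(|g_h-g|-M)^+dx .$$
The first integral tends to $0$ as $h\to0$ by item 7 of Section 7: $W_h\to w_e$ in $L^1(\Omega')$, and $\min(|g_h-g|,M)\to0$ boundedly in measure. By (10.2) the second term tends to $2\int_{J_g}\varphi(|[g]|-M)^+|\nu\cdot e|\,d\mathcal H^{d-1}$, which vanishes as $M\to\infty$ since $[g]\in L^1(\mathcal H^{d-1}\llcorner J_g)$. So (10.1) holds with $S(v_h)$ in place of $S(u_h-u)$, and (9.4) becomes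
$$\int_{J_u\cap J_g}\varphi\,S([u])\,[g]\,|\nu\cdot e|\,d\mathcal H^{d-1}\ \le\ 4\alpha\int\varphi\,d|\lambda|_\perp\qquad\text{for all }\varphi\in C_c^1(\Omega),\ 0\le\varphi\le1 .\tag{10.3}$$
Indeed any such $\varphi$ has compact support in $\Omega'$ once $h_0$ is small enough.

## 11. The sign of $[u]\,[g]$ on $J_u$

**Step 11. Remove the singular error on $J_u$.** By scaling, (10.3) holds for all $0\le\varphi\in C_c^1(\Omega)$. By mollification, with uniform convergence and supports in a fixed compact set, it holds for all $0\le\varphi\in C_c(\Omega)$. The signed measure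
$$\kappa=S([u])\,[g]\,|\nu\cdot e|\;\mathcal H^{d-1}\llcorner(J_u\cap J_g)$$
is finite since $|S([u])[g]|\le|[g]|$. Therefore $\kappa\le4\alpha|\lambda|_\perp$ on Borel sets.

The measure $|\lambda|_\perp$ is concentrated on a Borel set $N_e$ with $(|\sigma|+\mathcal L^d)(N_e)=0$. As $\mathcal L^d(J_u)=0$, the field $w\,dx$ does not charge $J_u$, and
$$|\sigma|\llcorner J_u=|Du|\llcorner J_u=|[u]|\,\mathcal H^{d-1}\llcorner J_u\qquad\text{with }|[u]|>0 .$$
From $|\sigma|(J_u\cap N_e)=0$ we conclude $\mathcal H^{d-1}(J_u\cap N_e)=0$. Restrict $\kappa\le4\alpha|\lambda|_\perp$ to $J_u\setminus N_e$, where the right side vanishes: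
$$S([u])\,[g]\,|\nu\cdot e|\le0\qquad\mathcal H^{d-1}\text{-a.e. on }J_u,$$
which is trivial at points where $[g]=0$.

**Step 12. Remove the direction $e$.** Apply this with $e$ equal to each of the $d$ coordinate vectors. Both $\lambda$ and $N_e$ depend on $e$, but only $d$ null sets arise. At each point of $J_u$ at least one coordinate of $\nu$ is nonzero. Hence $S([u])[g]\le0$, and since $S([u])$ has the sign of $[u]$,
$$[u]\,[g]\le0\qquad\mathcal H^{d-1}\text{-a.e. on }J_u .\tag{11.1}$$

**Step 13. Translate into a statement about $f$.** By Fact A, for $\mathcal H^{d-1}$-a.e. $x\in J_u$ either $x\in J_f$ with $\nu_f=\pm\nu_u$, or $f$ is approximately continuous at $x$ and $[f]=0$. In both cases $g=u-f$ has one-sided approximate limits at $x$ along $\nu_u$, and $[g]=[u]-[f]$; if this difference is $0$, then $x\notin J_g$ and $[g]=0$, in agreement. So (11.1) reads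
$$[u]\,([u]-[f])\le0\qquad\mathcal H^{d-1}\text{-a.e. on }J_u .$$
At points of $J_u\setminus J_f$ we have $[f]=0$ and the inequality would say $[u]^2\le0$, which is impossible on $J_u$. Hence $\mathcal H^{d-1}(J_u\setminus J_f)=0$. Orienting $\nu$ so that $[u]>0$ and dividing by $[u]$, we get $0<[u]\le[f]$. This proves Theorem 2, and by Section 1 also Theorem 1. $\blacksquare$
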